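# Conditioning of bases of trigonometric polynomials: the equidistant Lagrange basis is not optimal

Throughout, $\mathcal T_n$ is the space of real trigonometric polynomials of degree at most $n\ge 1$, with norm $\|q\|_\infty=\max_{x\in\mathbb T}|q(x)|$ on the circle $\mathbb T$. Its dimension is $N:=2n+1$. Logarithms are natural, and "dist" is distance on the circle, so it takes values in $[0,\pi]$.

## 1. Condition numbers, and bases made of translates

**Definition (condition number).** Let $\underline v=(v_1,\dots,v_N)$ be a basis of $\mathcal T_n$, let $\lambda_1,\dots,\lambda_N$ be its coordinate functionals, and let $T_{\underline v}:\ell_\infty^{N}\to\mathcal T_n$, $a\mapsto\sum_i a_iv_i$. Put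
$$\kappa(\underline v)=\|T_{\underline v}\|\,\|T_{\underline v}^{-1}\|,\qquad \|T_{\underline v}\|=\max_x\sum_i|v_i(x)|,\qquad \|T_{\underline v}^{-1}\|=\max_i\|\lambda_i\|.$$

The formula for $\|T_{\underline v}\|$ holds because, for fixed $x$, the maximum of $|\sum a_iv_i(x)|$ over $|a_i|\le1$ is $\sum|v_i(x)|$. So $\kappa$ measures how far the size of a polynomial can differ from the size of its largest coefficient.

**Definition (Banach–Mazur distance to $\ell_\infty^N$).** Let
$$\kappa_n:=\kappa_\infty^{2n+1}(\mathcal T_n)=\inf\{\|T\|\,\|T'\|:\ T:\ell_\infty^{N}\to\mathcal T_n,\ T':\mathcal T_n\to\ell_\infty^{N},\ TT'=\mathrm{Id}\}.$$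
Since both spaces have dimension $N$, $TT'=\mathrm{Id}$ forces $T'=T^{-1}$, so $\kappa_n=\inf_{\underline v}\kappa(\underline v)$ over all bases. A basis is *best conditioned* if it attains this infimum.

**Example.** Let $n=1$ and write $q(x)=c+\beta_1\cos x+\beta_2\sin x$. Then $\|q\|_\infty=|c|+|\beta|$ with $|\beta|$ Euclidean. For the basis $(1,\cos,\sin)$ we get $\|T\|=\max(1+|\cos x|+|\sin x|)=1+\sqrt2$, and $\|T^{-1}\|=1$ because $\max(|c|,|\beta_1|,|\beta_2|)\le|c|+|\beta|$, with equality for $q=1$. So $\kappa=1+\sqrt2\approx2.41$.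

The candidate for the optimum is the **Lagrange basis** $\underline\ell=(\ell_{-n},\dots,\ell_n)$ at the equidistant points $\tau_k=k\frac{2\pi}{N}$, defined by $\ell_k(\tau_j)=\delta_{kj}$. Explicitly
$$\ell_0(x)=\frac1N\,\frac{\sin(Nx/2)}{\sin(x/2)},\qquad \ell_k(x)=\ell_0(x-\tau_k).$$

**Conjecture.** The basis $\underline\ell$ is best conditioned for $\mathcal T_n$.

The problem is to prove or disprove this for every $n\ge1$. Its source is "Allometry Constants Of Finite-Dimensional Spaces: Theory And Computations", https://github.com/foucart/Allometry. There is some support for it: numerically $\underline\ell$ is best conditioned for $n=1,2$, and interpolation at the $\tau_k$ is a minimal interpolating projection from $\mathcal C(\mathbb T)$ onto $\mathcal T_n$. We first recall, with a proof, the known value of $\kappa(\underline\ell)$.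

**Lemma 1.** $\displaystyle\kappa(\underline\ell)=K_n:=\frac1N\sum_{|k|\le n}\frac1{|\cos(k\pi/N)|}=\sum_{k}\Big|\ell_0\big(\tau_k+\tfrac\pi N\big)\Big|.$

*Proof.* First, the two expressions agree. With $t_k=\tau_k+\frac\pi N$ we have $\sin(Nt_k/2)=\sin(k\pi+\frac\pi2)=\pm1$, hence
$$\sum_k|\ell_0(t_k)|=\frac1N\sum_k\frac1{|\sin\frac{(2k+1)\pi}{2N}|}=\frac1N\sum_k\frac1{|\cos\frac{(n-k)\pi}N|},$$
because $\frac\pi2-\frac{(n-k)\pi}N=\frac{(2k+1)\pi}{2N}$. The number $n-k$ runs over $0,\dots,2n$, and $|\cos(j\pi/N)|$ has period $N$ in $j$, so this is $K_n$.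

Next, the coordinates of $q$ are the values $q(\tau_k)$, so $\|T_{\underline\ell}^{-1}\|=1$ (take $q=1$ for equality). It remains to maximize $\Lambda=\sum_k|\ell_k|$. A shift by $\tau_1$ permutes the $\ell_k$, so $\Lambda$ has period $\tau_1$ and we may stay on $[0,\tau_1]$. On the open interval, $\ell_k(x)=\frac{(-1)^k\sin(Nx/2)}{N\sin((x-\tau_k)/2)}$ has the constant sign $\varepsilon_k=(-1)^k$ for $k\le0$ and $\varepsilon_k=(-1)^{k+1}$ for $k\ge1$. So $\Lambda=Q:=\sum_k\varepsilon_k\ell_k$ on $[0,\tau_1]$. At the $N$ consecutive nodes $\tau_1,\dots,\tau_n,\tau_{-n},\dots,\tau_0$ (going once around), $Q$ takes the values $\varepsilon_k$, which alternate. This gives $2n$ zeros of $Q$, hence all of them, none in $[0,\tau_1]$. By Rolle, $Q'$ has a zero in each of the $2n$ arcs between consecutive zeros of $Q$. As $Q'$ is a nonzero element of $\mathcal T_n$, it has exactly one in each. The nodal values are symmetric under $x\mapsto\tau_1-x$, so $Q$ is too. Hence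 the unique critical point in the arc containing $[0,\tau_1]$ is the midpoint $\tau_1/2=\pi/N$, and it is the maximum of $Q$ on that arc. Therefore $\|T_{\underline\ell}\|=\Lambda(\pi/N)=\sum_k|\ell_0(\frac\pi N-\tau_k)|=\sum_k|\ell_0(t_k)|$. $\square$

The Lagrange basis consists of the translates of one function. Among bases of that shape the conjecture is true, for an easy reason.

**Theorem 1.** For every $n$, $\underline\ell$ is best conditioned among all bases of the form $v_k=v(\cdot-\tau_k)$, $k\in[-n,n]$.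

*Proof.* The purpose is to find one test polynomial whose norm is at most $\|T_{\underline v}\|$ and whose zeroth coordinate equals $K_n$. Let $\lambda_k$ be the coordinate functionals and let $\zeta(t)=\lambda_0(v(\cdot-t))$. By the addition formulas, $\zeta$ is a trigonometric polynomial in $t$ of degree at most $n$, and $\zeta(\tau_k)=\lambda_0(v_k)=\delta_{k0}$. So $\zeta=\ell_0$, *whatever $v$ is*.

With $t_k=\tau_k+\frac\pi N$ and $\varepsilon_k=\operatorname{sgn}\ell_0(t_k)$, let $q=\sum_k\varepsilon_kv(\cdot-t_k)$. Since $q(x)=\sum_k\varepsilon_kv_k(x-\frac\pi N)$, we have $\|q\|_\infty\le\|T_{\underline v}\|$. On the other hand $\lambda_0(q)=\sum_k\varepsilon_k\zeta(t_k)=\sum_k|\ell_0(t_k)|=K_n$ by Lemma 1. Hence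
$$K_n=\lambda_0(q)\le\|\lambda_0\|\,\|q\|_\infty\le\|T_{\underline v}^{-1}\|\,\|T_{\underline v}\|=\kappa(\underline v).\qquad\square$$

What changes for a general basis? The proof lives on the identity $\zeta=\ell_0$, which needs every $v_k$ to be a translate of the same $v$. A general basis is $N$ unrelated functions. For $n=1$ we shall see that this freedom is of no use. For large $n$ it is decisive.

## 2. Degree one: the conjecture holds, with uniqueness

**Theorem 2.** $\kappa_1=5/3=K_1$. The best conditioned bases of $\mathcal T_1$ are exactly the rotated equidistant Lagrange bases, up to permutation, individual signs and a common factor.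

*Proof.* **Step 1. Turn the problem into plane geometry.** Write $q(x)=c+\langle\beta,(\cos x,\sin x)\rangle$, so $\|q\|_\infty=|c|+|\beta|$. A functional $\lambda(q)=zc+\langle w,\beta\rangle$ then has norm $\max(|z|,|w|)$. Let $(v_i)_{i\le 3}$ be a basis with coordinate functionals $\lambda_i=(z_i,w_i)$, scaled by a common factor so that $\max_i\|\lambda_i\|=1$; thus $|z_i|,|w_i|\le1$. A convex function on a cube is maximal at a vertex, so $\kappa=\max_\sigma\|q_\sigma\|_\infty$, where $\sigma\in\{\pm1\}^3$ and $q_\sigma=\sum\sigma_iv_i$, i.e. $\lambda_i(q_\sigma)=\sigma_i$. Assume $\kappa\le5/3$.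

**Step 2. Normalize.** Three vectors in $\mathbb R^2$ satisfy a nontrivial relation $\sum a_iw_i=0$. Replacing some pairs $(\lambda_i,v_i)$ by their negatives (this only permutes the $q_\sigma$) and rescaling the relation, we get $a_i\ge0$, $\sum a_i=1$. Let $Z=\sum a_iz_i$. Then $Z\ne0$, since otherwise $\sum a_i\lambda_i=0$. Flipping all three signs if necessary, $0<Z\le1$. For $q_\sigma=(c,\beta)$, applying $\sum a_i\lambda_i$ and using $|w_i|\le1$ gives
$$c=\frac1Z\sum_ia_i\sigma_i,\qquad |\beta|\ge|\langle w_i,\beta\rangle|=|\sigma_i-cz_i|\quad\text{for every }i.$$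

**Step 3. Test the signs.** For $\sigma=(1,1,1)$, $c=1/Z$, so $\frac1Z+1-\frac{z_i}Z\le\frac53$. That is, $e_i:=1-z_i\in[0,\frac23Z]\subset[0,\frac23]$.

For $\sigma$ with a single minus sign, at $i$, $c=(1-2a_i)/Z$. If $a_i\le\frac12$, then $c\ge0$ and $|\beta|\ge1+cz_i$, so $c+1+cz_i\le\frac53$. If $a_i>\frac12$, the left side below is negative, as $1+z_i>0$. In all cases
$$(1-2a_i)(1+z_i)\le\tfrac23Z.\tag{1}$$

**Step 4. Force equality.** Since $1+z_i=2-e_i\ge\frac43$ and $Z\le1$, (1) gives $1-2a_i\le\frac12$, so $a_i\ge\frac14$. With $S=\sum e_i$ we get $Z=1-\sum a_ie_i\le1-\frac S4$. Divide (1) by $1+z_i=2(1-e_i/2)$ and sum over $i$; the left sides add to $3-2=1$. The convex function $\frac1{1-e/2}$ lies below its chord $1+\frac34e$ on $[0,\frac23]$ (both equal $1$ at $0$ and $\frac32$ at $\frac23$). So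
$$1\le\frac Z3\sum_i\frac1{1-e_i/2}\le Z\Big(1+\frac S4\Big)\le\Big(1-\frac S4\Big)\Big(1+\frac S4\Big).$$
Hence $S=0$: all $z_i=1$, and $Z=1$. Now (1) reads $2(1-2a_i)\le\frac23$, so $a_i\ge\frac13$, and therefore $a_i=\frac13$.

**Step 5. Conclude.** For the single minus sign at $i$: $c=\frac13$, and $\lambda_i(q_\sigma)=-1$ gives $\langle\beta,w_i\rangle=-\frac43$. So $|\beta|\ge\frac43$ and $\|q_\sigma\|_\infty\ge\frac53$. Thus $\kappa\ge\frac53$ always. If $\kappa=\frac53$, then $|\beta|\le\frac43$ together with $\langle\beta,w_i\rangle=-\frac43$ forces $|w_i|=1$, for every $i$. Since $\sum w_i=0$, the $w_i$ are the vertices of an equilateral triangle, so $\lambda_i(q)=c+\langle w_i,\beta\rangle$ is evaluation at one of three equidistant points, up to the signs and the factor we removed. Conversely these bases have $\kappa=K_1=\frac13(1+2+2)=\frac53$. $\square$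

## 3. Averaging over rotations, and the size of $K_n$

For general $n$ the natural attempt at a lower bound is to symmetrize: rotate the basis, average, and hope to land in the situation of Theorem 1. Here is what this gives.

**Proposition 1.** $\kappa_n\ge\frac4{\pi^2}\log(n+1)$.

*Proof.* Let $TT'=\mathrm{Id}_{\mathcal T_n}$. Extend the coordinate functionals of $T'$ to $\mathcal C(\mathbb T)$ by Hahn–Banach, with the same norms. Composing with $T$ we get a projection $P$ of $\mathcal C(\mathbb T)$ onto $\mathcal T_n$ with $\|P\|\le\|T\|\,\|T'\|$. Now use the theorem of Faber–Marcinkiewicz–Berman (Lozinski–Kharshiladze), whose argument is the averaging. Let $R_sf=f(\cdot-s)$. The operator $\frac1{2\pi}\int_0^{2\pi}R_{-s}PR_s\,ds$ has norm at most $\|P\|$. It is the identity on $\mathcal T_n$. For $|k|>n$ (complexifying $P$), $R_{-s}PR_se^{ik\cdot}=e^{-iks}R_{-s}(Pe^{ik\cdot})$ is a combination of terms $e^{i(m-k)s}e^{imx}$ with $|m|\le n$, so its average is $0$.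 Hence, on trigonometric polynomials and by density everywhere, the average is the Fourier projection, whose norm is the Lebesgue constant $L_n=\frac1{2\pi}\int_{-\pi}^{\pi}\big|\frac{\sin((n+1/2)t)}{\sin(t/2)}\big|dt$ ($=\frac4{\pi^2}\log n+O(1)$, Fejér). We only need
$$L_n\ge\frac2\pi\int_0^{(n+\frac12)\pi}\frac{|\sin u|}u\,du\ge\frac2\pi\sum_{k=1}^n\frac1{k\pi}\int_{(k-1)\pi}^{k\pi}|\sin u|\,du=\frac4{\pi^2}\sum_{k=1}^n\frac1k\ge\frac4{\pi^2}\log(n+1).\ \square$$

**Proposition 2.** $K_n>\frac2\pi\log n$ for all $n$, and $K_n/\log n\to\frac2\pi$.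

*Proof.* Put $m=n-k$ for $k\ge1$; then $\cos\frac{k\pi}N=\sin\frac{(2m+1)\pi}{2N}$, so
$$K_n=\frac1N+\frac2N\sum_{m=0}^{n-1}\frac1{\sin\frac{(2m+1)\pi}{2N}}>\frac4\pi\sum_{m=0}^{n-1}\frac1{2m+1}\ge\frac4\pi\int_0^n\frac{dx}{2x+1}=\frac2\pi\log(2n+1)>\frac2\pi\log n.$$
For the upper bound, on $(0,\frac\pi2]$ we have $\frac1{\sin x}-\frac1x=\frac{x-\sin x}{x\sin x}\le\frac{x^3/6}{2x^2/\pi}=\frac{\pi x}{12}<1$. Hence $K_n\le\frac1N+\frac4\pi\sum_{m<n}\frac1{2m+1}+\frac{2n}N=\frac2\pi\log n+O(1)$. $\square$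

So averaging stops at $\frac4{\pi^2}\log n$, short of $\frac2\pi\log n$ by the factor $\frac2\pi$. The reason is visible in the proof: the averaged operator is a convolution that no longer remembers the factorization through a space of dimension exactly $2n+1$. It does not average the basis into a basis of translates, so Theorem 1 cannot be applied. The gap turns out to be partly real.

**Theorem 3.** Let $b=240$. If $p\ge2$ and $n\ge6p$ are integers, then
$$\kappa_n\le\tfrac2\pi\sqrt{(\log p)^2+b^2\log^2(n/p)}+3860.\tag{2}$$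
Hence $\limsup_n\kappa_n/\log n\le\frac2\pi\frac b{\sqrt{1+b^2}}<\frac2\pi$. On the other hand $K_n>\frac2\pi\log n$ for all $n$. In particular $\kappa_n<K_n$ for every $n\ge e^{10^9}$.

**Theorem 4.**
$$\frac4{\pi^2}\le\liminf\frac{\kappa_n}{\log n}\le\limsup\frac{\kappa_n}{\log n}\le\frac2\pi\cdot\frac{240}{\sqrt{57601}}<\frac2\pi=\lim\frac{K_n}{\log n}.$$

So the conjecture, as a statement about all $n$, is false: $\underline\ell$ is not best conditioned for any $n\ge e^{10^9}$, and not even asymptotically. By Theorem 2 it is best conditioned for $n=1$. The cases $2\le n<e^{10^9}$ are not decided here; neither the threshold nor the constant $240$ was optimized, and whether $\kappa_n/\log n$ has a limit, and which one, is left open.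

Theorem 4 is Propositions 1 and 2 together with Theorem 3, since $1+240^2=57601$. What remains is Theorem 3.

## 4. Where the logarithm of interpolation sits

Interpolate at the $2n$ points $\xi_k=k\pi/n$ ($k$ mod $2n$). The fundamental function is
$$d(t)=\frac1{2n}\Big[1+2\sum_{k=1}^{n-1}\cos kt+\cos nt\Big]=\frac1{2n}\sin nt\,\cot\frac t2,\qquad d(\xi_k)=\delta_{k0},\qquad|d|\le1.\tag{3}$$
Since $|\sin n(t-\xi_k)|=|\sin nt|$, we have $\sum_k|d(t-\xi_k)|=|\sin nt|\cdot\frac1{2n}\sum_k|\cot\frac{t-\xi_k}2|$ off the nodes. We shall often add over equidistant points, so let us fix a bookkeeping rule.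

**Lemma 2 (counting).** Given $2q$ equally spaced points on the circle (spacing $\pi/q$) and a point $t$, label the points on either side of $t$, going outward, by $m=0,\dots,q-1$. Then the point labeled $m$ has distance from $t$ in $[m\pi/q,(m+1)\pi/q]$, and all $2q$ points are covered.

*Proof.* If the first point to the right (possibly $t$ itself) is at distance $\delta\in[0,\pi/q)$, the points to the right are at $\delta+m\pi/q$ and those to the left at $\frac\pi q-\delta+m\pi/q$, $0\le m\le q-1$. All these numbers are at most $\pi$, hence circular distances. $\square$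

With $q=n$ and $|\cot\frac s2|\le\frac2{|s|}$, the two points labeled $0$ cost at most $2$ (as $|d|\le1$), and the others give
$$\sum_k|d(t-\xi_k)|\le2+\frac2\pi|\sin nt|\sum_{m=1}^{n-1}\frac1m\le2+\frac2\pi|\sin nt|(1+\log n).$$
At $t=\frac\pi{2n}$ the factor $\frac2\pi\log n$ is really there: $\cot x\ge\frac1x-\frac2\pi$ on $(0,\frac\pi2)$ (the difference $\cot x-\frac1x$ decreases to $-\frac2\pi$), so the sum is $\frac1n\sum_{m<n}\cot\frac{(2m+1)\pi}{4n}\ge\frac4\pi\sum_{m<n}\frac1{2m+1}-\frac2\pi\ge\frac2\pi(\log(2n+1)-1)$.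

So sampling at the $\xi_k$ does no better than $\frac2\pi\log n$. But the cost is concentrated where $|\sin nt|$ is near $1$; where $|\cos nt|$ is near $1$ there is unused room. Sampling at the shifted points $(k+\frac12)\frac\pi n$ would put the cost on $|\cos nt|$. Moreover the logarithm is a sum over scales: $\sum\frac1m$ over distances $m\pi/n\le\pi/p$ costs $\log\frac np$, and over larger distances $\log p$. The plan is to read the coarse scales by one set of samples and the fine scales by the other, so that the two costs come with different factors: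
$$\tfrac2\pi\big[|\cos nt|\log p+b\,|\sin nt|\log\tfrac np\big]\le\tfrac2\pi\sqrt{\log^2p+b^2\log^2\tfrac np}.$$
A loss $b$ on the fine part is harmless, *however large $b$ is*. With $p\approx n^\alpha$ the right side is $\frac2\pi\sqrt{\alpha^2+b^2(1-\alpha)^2}\,\log n$, and at $\alpha=\frac{b^2}{1+b^2}$ the root equals $\frac b{\sqrt{1+b^2}}<1$.

## 5. The two components at the top frequency

From here on fix integers $p\ge2$ and $n\ge6p$. For trigonometric polynomials write $h=\sum_k\hat h(k)e^{ikt}$ and $(h*g)(y)=\frac1{2\pi}\int_{\mathbb T}h(y-z)g(z)\,dz$.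

We want to make sense of "what the points $\xi_k$ see" and "what the shifted points see". Every $f\in\mathcal T_n$ is uniquely
$$f=\mathrm{Re}\big(e^{int}\overline G\big),\qquad G=\sum_{k=0}^ng_ke^{ikt},\quad g_0,\dots,g_{n-1}\in\mathbb C,\ g_n\in\mathbb R,$$
because this says $\hat f(m)=\frac12\overline{g_{n-m}}$ for $1\le m\le n$ and $\hat f(0)=g_n$. (For $n=1$: $f=g_1+\mathrm{Re}\,g_0\cos t+\mathrm{Im}\,g_0\sin t$.) In general the frequency-$n$ part of $f$ is $\mathrm{Re}\,g_0\cos nt+\mathrm{Im}\,g_0\sin nt$. Put $U=\mathrm{Re}\,G$, $W=\mathrm{Im}\,G$, written $U_f,W_f$ when needed; they depend linearly on $f$ and have degree at most $n$. Expanding $(\cos nt+i\sin nt)(U-iW)$,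
$$f=U\cos nt+W\sin nt.\tag{4}$$
For $k\ge1$, $\hat U(k)=\frac{g_k}2$ and $\hat W(k)=\frac{g_k}{2i}$; conjugating gives the negative frequencies. So
$$\hat U(k)=i\hat W(k)\ (k\ge1),\quad\hat U(k)=-i\hat W(k)\ (k\le-1),\quad\hat U(0)=\mathrm{Re}\,g_0,\ \hat W(0)=\mathrm{Im}\,g_0.\tag{5}$$
Conversely, a real pair $(U,W)$ of degree less than $n$ satisfying $\hat U(k)=\pm i\hat W(k)$ as in (5) comes from some $G$, and $f$ in (4) is then in $\mathcal T_n$. With $z_k=(k+\frac12)\frac\pi n$,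
$$f(\xi_k)=(-1)^kU(\xi_k),\qquad f(z_k)=(-1)^kW(z_k).\tag{6}$$
So samples at the $\xi_k$ read $U$, samples at the $z_k$ read $W$, and $U,W$ are conjugate functions.

## 6. A biorthogonal pair of kernels at scale $1/p$

To read $W$ at scale $1/p$ we average it against a nonnegative kernel near the nodes $y_j=\frac{j\pi}p$. To rebuild we need a kernel dual to it. Put also $y_j'=(j+\frac12)\frac\pi p$; $j$ runs mod $2p$. The averaging kernel is Fejér's:
$$K(t)=\sum_{|k|<2p}\Big(1-\frac{|k|}{2p}\Big)e^{ikt}=\frac1{2p}\Big(\frac{\sin pt}{\sin(t/2)}\Big)^2\ge0.$$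
We look for $\varphi$ with $\hat\varphi(k)=\frac1{2p}\psi(\frac{|k|}{2p})$ for $|k|<2p$ and $(K*\varphi)(y_j)=\delta_{j0}$. Folding frequencies mod $2p$, it suffices that $\psi(0)=1$ and $(1-\tau)\psi(\tau)+\tau\psi(1-\tau)=1$. The choice $\psi\equiv1$ does this, but its jump at $\tau=1$ makes $\varphi$ decay only like $\frac1{p|t|}$. We want $\psi(1)=0$ as well, and take
$$\psi(\tau)=(1-\tau)(1+2\tau)=1+\tau-2\tau^2,\qquad a_k=\psi(k/2p)\ (0\le k\le2p),\quad a_k=0\ (k>2p),$$
$$\varphi(t)=\sum_{|k|<2p}\tfrac1{2p}a_{|k|}e^{ikt},\qquad\tilde\varphi(t)=\frac1p\sum_{k=1}^{2p-1}a_k\sin kt .$$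
Here $\tilde\varphi$ is the conjugate of $\varphi$: $\hat{\tilde\varphi}(k)=-i\hat\varphi(k)$ for $k\ge1$, and $\hat{\tilde\varphi}(k)=i\hat\varphi(k)$ for $k\le-1$. For $p=2$, for example, $(a_0,\dots,a_4)=(1,\frac98,1,\frac58,0)$.

**Biorthogonality.**
$$(K*\varphi)(y_j)=\delta_{j0}.\tag{7}$$
*Proof.* $(K*\varphi)(y_j)=\sum_{|k|<2p}\hat K(k)\hat\varphi(k)e^{ikj\pi/p}$, and the exponential depends on $k$ mod $2p$ only. Residue $0$ contributes $\frac1{2p}$. Residue $k\in[1,2p-1]$, with $\tau=\frac k{2p}$, collects $k$ and $k-2p$ and contributes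
$$\frac1{2p}\big[(1-\tau)\psi(\tau)+\tau\psi(1-\tau)\big]=\frac1{2p}\big[(1-\tau)^2(1+2\tau)+\tau^2(3-2\tau)\big]=\frac1{2p}.$$
(The bracket expands to $1-3\tau^2+2\tau^3+3\tau^2-2\tau^3=1$.) So the sum is $\frac1{2p}\sum_{k\bmod 2p}e^{ikj\pi/p}=\delta_{j0}$. $\square$

**Lemma 3.** For every $t$,
$$\sum_j|\varphi(t-y_j)|\le10.3,\qquad\sum_j|\tilde\varphi(t-y_j)|\le\tfrac2\pi\log p+8.1,\tag{8}$$
and the first bound also holds with the nodes $y_j'$.

*Proof.* **Step 1. Second differences.** Let $\Delta a_k=a_k-a_{k+1}$ and $\Delta^2a_k=\Delta a_k-\Delta a_{k+1}$. For $0\le k\le2p-2$, $\Delta^2a_k=-2\cdot\frac2{(2p)^2}=-p^{-2}$. Also $\Delta^2a_{2p-1}=a_{2p-1}=\frac1{2p}(3-\frac1p)\in[0,\frac3{2p}]$, and $\Delta^2a_k=0$ for $k\ge2p$. So $\sum_k|\Delta^2a_k|\le\frac{2p-1}{p^2}+\frac3{2p}\le\frac7{2p}$.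

**Step 2. Abel summation, to display the decay.** One summation of $\varphi=\frac1{2p}[a_0+2\sum_{k\ge1}a_k\cos kt]$ produces $\frac1{2p}\sum_k\Delta a_k\frac{\sin((k+\frac12)t)}{\sin(t/2)}$. A second, using $\sum_{l=0}^k\sin((l+\frac12)t)=\frac{\sin^2((k+1)t/2)}{\sin(t/2)}$, gives
$$\varphi(t)=\frac1{2p}\sum_k\Delta^2a_k\frac{\sin^2((k+1)t/2)}{\sin^2(t/2)}.$$
For $\tilde\varphi$, use $\sum_{l=1}^k\sin lt=\frac{\cos(t/2)-\cos((k+\frac12)t)}{2\sin(t/2)}$ and $\sum_k\Delta a_k=a_0=1$, and then $\sum_{l=0}^k\cos((l+\frac12)t)=\frac{\sin((k+1)t)}{2\sin(t/2)}$: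
$$\tilde\varphi(t)=\frac1p\Big[\frac12\cot\frac t2-\frac1{4\sin^2(t/2)}\sum_k\Delta^2a_k\sin((k+1)t)\Big].$$

**Step 3. Pointwise bounds.** On $|t|\le\pi$, $|\sin\frac t2|\ge\frac{|t|}\pi$ and $|\cot\frac t2|\le\frac2{|t|}$, so
$$|\varphi(t)|\le\frac{7\pi^2}{4p^2t^2},\qquad|\tilde\varphi(t)|\le\frac1{p|t|}+\frac{7\pi^2}{8p^2t^2},\qquad|\varphi|,|\tilde\varphi|\le\frac94.$$
The last follows from $0\le a_k\le\max\psi=\psi(\frac14)=\frac98$ by adding absolute values.

**Step 4. Sum.** Apply Lemma 2 with $q=p$. The two points labeled $0$ cost at most $4.5$; label $m\ge1$ has $|t-y_j|\ge\frac{m\pi}p$ on the circle. So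
$$\sum_j|\varphi(t-y_j)|\le4.5+\tfrac72\sum_{m\ge1}\tfrac1{m^2}=4.5+\tfrac72\cdot\tfrac{\pi^2}6\le10.3,$$
$$\sum_j|\tilde\varphi(t-y_j)|\le4.5+\tfrac2\pi\sum_{m=1}^{p-1}\tfrac1m+\tfrac74\cdot\tfrac{\pi^2}6\le4.5+\tfrac2\pi(\log p+1)+2.88\le\tfrac2\pi\log p+8.1.$$
Only the spacing of the nodes was used, so the bound for $\varphi$ holds at the $y_j'$ too. $\square$

## 7. Reading $W$ on coarse scales

**Step 1. Functionals of norm at most one.** On $\mathcal T_n$ define
$$s_j(f)=(K*W)(y_j),\qquad r(f)=\mathrm{Re}\,g_0,\qquad\theta_j(f)=(K*U)(y_j').$$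
The $s_j$ and $r$ will be $2p+1$ of our coordinates; the $\theta_j$ are auxiliary. Averaging over $2n$ equidistant points integrates polynomials of degree at most $2n-1$ exactly, and $2p-1+n\le2n-1$. Hence, by (6),
$$s_j(f)=\frac1{2n}\sum_kK(y_j-z_k)(-1)^kf(z_k),\quad\theta_j(f)=\frac1{2n}\sum_kK(y_j'-\xi_k)U(\xi_k),\quad r(f)=\frac1{2n}\sum_k(-1)^kf(\xi_k).\tag{9}$$
Since $K\ge0$ and its average over the nodes is $\hat K(0)=1$, and $|U(\xi_k)|=|f(\xi_k)|$,
$$|s_j(f)|,\ |\theta_j(f)|,\ |r(f)|\le\|f\|_\infty.\tag{10}$$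

**Step 2. Dual functions.** Let
$$v_j(t)=-\tilde\varphi(t-y_j)\cos nt+\varphi(t-y_j)\sin nt,\qquad v_r(t)=\cos nt.$$
For $v_j$ take $W=\varphi(\cdot-y_j)$, $U=-\tilde\varphi(\cdot-y_j)$. Then $\hat U(k)=i\hat W(k)$ for $k\ge1$ and $\hat U(k)=-i\hat W(k)$ for $k\le-1$, and the degree is $2p-1<n$. So $v_j\in\mathcal T_n$ with these components. For $v_r$, $G=1$, so $U=1$, $W=0$. Now (7) gives $s_i(v_j)=(K*\varphi)(y_i-y_j)=\delta_{ij}$, and $r(v_j)=\hat U(0)=0$, $s_j(v_r)=0$, $r(v_r)=1$.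

**Step 3. Their cost.** By (8), bounding $|\cos nt|$ and $|\sin nt|$ by $1$ in all bounded terms,
$$\sum_j|v_j(t)|+|v_r(t)|\le\tfrac2\pi|\cos nt|\log p+8.1+10.3+1\le\tfrac2\pi|\cos nt|\log p+20.\tag{11}$$
The logarithm carries $|\cos nt|$, as planned.

## 8. The kernel of the coarse functionals, and the half-step shift

What is left after the coarse reading is the space $F=\{f\in\mathcal T_n:\ s_j(f)=0\ \forall j,\ r(f)=0\}$, of dimension $2n+1-(2p+1)=2n-2p$. It is defined through $W$, but we intend to read its elements through $U$. The next lemma translates.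

**Lemma 4.** $f\in F$ if and only if $g_0=0$ and $\theta_j(f)=0$ for all $j$. Moreover, $\theta_j(f)=0$ for all $j$ implies $\mathrm{Re}\,g_0=0$.

*Proof.* $s_j(f)=\sum_{|k|<2p}\hat K(k)\hat W(k)e^{ikj\pi/p}$. By the discrete Fourier transform, it vanishes for all $j$ iff every residue class mod $2p$ sums to $0$: $\hat W(0)=0$ and
$$\hat K(k)\hat W(k)+\hat K(k-2p)\hat W(k-2p)=0,\quad1\le k\le2p-1.$$
By (5), $\hat W(k)=-i\hat U(k)$ and $\hat W(k-2p)=i\hat U(k-2p)$, so the latter says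
$$\hat K(k)\hat U(k)-\hat K(k-2p)\hat U(k-2p)=0,\quad1\le k\le2p-1.\tag{12}$$
Next, $\theta_j(f)=\sum_{|k|<2p}\hat K(k)\hat U(k)e^{ik\pi/2p}e^{ikj\pi/p}$. Passing from $k$ to $k-2p$ multiplies $e^{ik\pi/2p}$ by $e^{-i\pi}=-1$. So all $\theta_j(f)$ vanish iff $\hat U(0)=\mathrm{Re}\,g_0=0$ and (12) holds. Since $f\in F$ means $\mathrm{Im}\,g_0=0$, (12) and $\mathrm{Re}\,g_0=0$, both claims follow. $\square$

So the half-step shift of the nodes exactly compensates the sign in the conjugation. Now split $f=f_V+f_F$ with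
$$f_V=\sum_js_j(f)v_j+r(f)v_r,\qquad f_F=f-f_V .$$
By Step 2 of Section 7, $f_F\in F$. We need the values $U_{f_F}(\xi_k)$ to be $O(\|f\|_\infty)$. The direct estimate fails here: $U_{f_V}=-\sum_js_j(f)\tilde\varphi(\cdot-y_j)+r(f)$, and (8) bounds this only by about $\frac2\pi\log p\,\|f\|_\infty$. That would multiply the fine cost by $\log p$ and ruin everything. The half-step shift gets rid of the logarithm.

**Lemma 5.** For $f\in\mathcal T_n$, $|U_{f_F}(\xi_k)|\le11.3\,\|f\|_\infty$ for all $k$.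

*Proof.* The aim is to rewrite $h:=U_{f_V}$ as a combination of translates of $\varphi$ instead of $\tilde\varphi$, with bounded coefficients. The degree of $h$ is at most $2p-1$. We have $W_{f_V}=\sum_js_j(f)\varphi(\cdot-y_j)$, so $\hat W_{f_V}(k)/\hat\varphi(k)=\sum_js_j(f)e^{-ikj\pi/p}$ for $|k|<2p$ (there $\hat\varphi(k)\ne0$, as $\psi>0$ on $[0,1)$), and this is $2p$-periodic in $k$. By (5), for $1\le k\le2p-1$,
$$-i\,\frac{\hat h(k)}{\hat\varphi(k)}=\frac{\hat W_{f_V}(k)}{\hat\varphi(k)}=\frac{\hat W_{f_V}(k-2p)}{\hat\varphi(k-2p)}=i\,\frac{\hat h(k-2p)}{\hat\varphi(k-2p)}.$$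
Let $\gamma_k=e^{ik\pi/2p}\hat h(k)/\hat\varphi(k)$, $|k|<2p$. Then
$$\gamma_{k-2p}=-e^{ik\pi/2p}\,\frac{\hat h(k-2p)}{\hat\varphi(k-2p)}=\gamma_k ,$$
so $\gamma$ extends to a $2p$-periodic sequence, $\gamma_k=\sum_jq_je^{-ikj\pi/p}$. Hence $\hat h(k)=\hat\varphi(k)\sum_jq_je^{-iky_j'}$, that is,
$$h=\sum_jq_j\,\varphi(\cdot-y_j').$$
By (7), $q_j=(K*h)(y_j')=\theta_j(f_V)$. This equals $\theta_j(f)$, because $\theta_j(f_F)=0$ by Lemma 4. So $|q_j|\le\|f\|_\infty$ by (10), and (8) at the nodes $y_j'$ gives $|h|\le10.3\|f\|_\infty$. Finally $|U_f(\xi_k)|=|f(\xi_k)|\le\|f\|_\infty$ and $U_{f_F}=U_f-h$. $\square$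

## 9. Coordinates on $F$

**Step 1. Describe $F$ by samples.** For $c\in\mathbb R^{2n}$ (indices mod $2n$) let
$$f_c(t)=\sum_k(-1)^kc_k\,d(t-\xi_k),\qquad\theta_j(c)=\frac1{2n}\sum_kK(y_j'-\xi_k)c_k.$$
By (3) and (6), $U_{f_c}(\xi_k)=(-1)^kf_c(\xi_k)=c_k$, so $\theta_j(c)=\theta_j(f_c)$ by (9). Since $\cos n(t-\xi_k)=(-1)^k\cos nt$, $f_c$ has no $\sin nt$ term, i.e. $\mathrm{Im}\,g_0=0$. We claim
$$F=\{f_c:\ \theta_j(c)=0\ \forall j\}.\tag{13}$$
If $\theta_j(c)=0$ for all $j$, then $\mathrm{Re}\,g_0=0$ by Lemma 4, so $g_0=0$ and $f_c\in F$ by Lemma 4 again. Conversely let $f\in F$. Then $g_0=0$, so $f$ has no $\sin nt$ term and lies in the span of $1$, $\cos kt,\sin kt$ ($k<n$), $\cos nt$, of dimension $2n$. The map $c\mapsto f_c$ into this span is injective (the values at the $\xi_k$ recover $c$), hence onto. So $f=f_c$ with $c_k=U_f(\xi_k)$, and $\theta_j(c)=\theta_j(f)=0$.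

The samples $c$ are thus $2n$ numbers with $2p$ linear constraints, and we may keep only $2n-2p$ coordinates. Dropping samples must not make the others expensive. The trick is to replace, near each $y_j'$, a cluster of samples by its differences.

**Step 2. Choose coordinates.** Let $L_0=\lceil n/6p\rceil$. The closed arc $\mathrm{dist}(\xi,y_j')\le\frac\pi{6p}$ has length $\frac\pi{3p}$, so it contains at least $\lfloor n/3p\rfloor$ of the $\xi_k$. With $x=n/6p\ge1$ we have $\lfloor2x\rfloor\ge\lceil x\rceil$ (clear for integers $x$; otherwise $\lfloor2x\rfloor\ge2\lfloor x\rfloor\ge\lfloor x\rfloor+1$). So we can choose a set $I_j$ of exactly $L_0$ indices $k$ of such points, and an element $k_j\in I_j$. The arcs for different $j$ are disjoint. The *coordinates* of $c$ are the $2n-2p$ numbers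
$$\eta_k=c_k\ \Big(k\notin\bigcup_jI_j\Big),\qquad\eta_k=c_k-c_{k_j}\ (k\in I_j\setminus\{k_j\}).$$

**Step 3. Recover $c$ from its coordinates.**

**Lemma 6.** For any reals $\eta_k$ there is exactly one $c$ with these coordinates and $\theta_j(c)=0$ for all $j$. It depends linearly on $\eta$, and if $|\eta_k|\le23$ for all $k$, then $|c_k|\le240$.

*Proof.* Let $c^0_k=\eta_k$ and $c^0_{k_j}=0$. The vectors with coordinates $\eta$ are exactly $c=c^0+\sum_j\beta_j1_{I_j}$, with $\beta_j=c_{k_j}$ free. We need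
$$\sum_j\Theta_{ij}\beta_j=-\theta_i(c^0),\qquad\Theta_{ij}=\theta_i(1_{I_j})\ge0,$$
and we show that $\Theta$ is strictly diagonally dominant. Put
$$\omega_i(y)=\frac1{2p}K(y_i'-y)=\Big(\frac{\sin ps}{2p\sin(s/2)}\Big)^2,\quad s=y_i'-y,\qquad\text{so}\quad\Theta_{ij}=\frac pn\sum_{k\in I_j}\omega_i(\xi_k).\tag{14}$$

- If $k\in I_i$, then $|s|\le\frac\pi{6p}$ (taking $s\in[-\pi,\pi]$), and $\omega_i(\xi_k)\ge\big(\frac{\sin ps}{ps}\big)^2\ge\big(\frac{\sin(\pi/6)}{\pi/6}\big)^2=\frac9{\pi^2}\ge0.91$ (read as $1$ when $s=0$).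
- If $k\in I_j$ with $i-j\equiv m$ mod $2p$, $1\le|m|\le p$, write $\xi_k=y_j'+u$, $|u|\le\frac\pi{6p}$. Then $\sin^2ps=\sin^2pu\le\frac14$, and $\mathrm{dist}(y_i',\xi_k)\ge(|m|-\frac16)\frac\pi p$. With $|\sin\frac s2|\ge\frac{|s|}\pi$, $\omega_i(\xi_k)\le\frac1{16(|m|-1/6)^2}$.
- Adding over $\pm m$: $\frac18\sum_{m\ge1}(m-\frac16)^{-2}\le\frac18\big(1.44+\int_{3/2}^\infty\frac{dy}{(y-1/6)^2}\big)=\frac18(1.44+0.75)\le0.274$, by convexity for $m\ge2$.

Hence $\Theta_{ii}-\sum_{j\ne i}\Theta_{ij}\ge\frac{pL_0}n(0.91-0.274)\ge\frac{0.636}6=0.106$. So $\Theta$ is invertible, which gives existence, uniqueness and linearity. If $|\beta_i|$ is maximal, then $|\theta_i(c^0)|\ge0.106\,|\beta_i|$. Since $|\theta_i(c^0)|\le\max|c^0_k|\le23$, all $|\beta_j|\le23/0.106\le217$, and $|c_k|\le23+217=240$. $\square$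

## 10. On $F$ only the fine logarithm survives

**Lemma 7.** If $\theta_j(c)=0$ for all $j$ and $|c_k|\le A$ for all $k$, then for all $t$
$$|f_c(t)|\le A\Big[\frac2\pi|\sin nt|\log\frac np+16\Big].$$

*Proof.* By continuity let $t\notin\{\xi_k\}$. Since $\sin n(t-\xi_k)=(-1)^k\sin nt$,
$$f_c(t)=\sin nt\cdot\frac1{2n}\sum_kc_k\,g(\xi_k),\qquad g(y)=\cot\frac{t-y}2.$$
Let $h=\frac\pi p$ from now on.

**Step 1. Near part, $\mathrm{dist}(t,\xi_k)\le h$: here the logarithm arises.** The two neighbors of $t$ (label $0$ in Lemma 2 with $q=n$) contribute at most $A|d|\le A$ each. A point with label $m\ge1$ has distance at least $\frac{m\pi}n$, so $m\le\frac np$ and $|g|\le\frac{2n}{m\pi}$. Together these contribute at most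
$$|\sin nt|\frac{2A}\pi\sum_{1\le m\le n/p}\frac1m\le\frac{2A}\pi|\sin nt|\Big(1+\log\frac np\Big).$$

**Step 2. Far part: subtract something the constraints annihilate.** Let $g^*(y)=g(y)$ if $\mathrm{dist}(t,y)>h$ and $g^*(y)=0$ otherwise, so $|g^*|\le\frac2h=\frac{2p}\pi$. With $\omega_j$ from (14) let
$$M(y)=\sum_jg^*(y_j')\,\omega_j(y).\qquad\text{Then}\quad\frac1{2n}\sum_kc_kM(\xi_k)=\sum_j\frac{g^*(y_j')}{2p}\,\theta_j(c)=0.$$
So the far part is at most $A\cdot\frac1{2n}\sum_k|g^*-M|(\xi_k)$, and it remains to show that this average is bounded. We use: $\omega_j\ge0$; $\sum_j\omega_j(y)=1$, because averaging $K$ over $2p$ equidistant points keeps only the frequencies $2pl$, and $\hat K(2pl)=0$ for $l\ne0$; and with $\sigma_j=\mathrm{dist}(y_j',y)$,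
$$\omega_j(y)\le\min\Big(1,\frac{\pi^2}{4p^2\sigma_j^2}\Big).$$
In particular $|M|\le\frac{2p}\pi$. Let $y=\xi_k$ and $\rho=\mathrm{dist}(t,y)$.

**Step 3. Points with $\rho\le2h$.** If $\rho\le h$, then $|g^*-M|=|M|\le\frac{2p}\pi$, and there are at most $\frac{2n}p+1$ such points; they contribute at most $\frac1{2n}\cdot\frac{2p}\pi(\frac{2n}p+1)=\frac2\pi(1+\frac p{2n})\le0.7$. If $h<\rho\le2h$, then $|g^*-M|\le\frac{4p}\pi$, and there are at most $2(\frac np+1)$ points; they contribute at most $\frac4\pi(1+\frac pn)\le1.5$.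

**Step 4. Pointwise bound for $\rho>2h$.** Put $\nu=\frac{\rho p}{2\pi}>1$, so $\frac\rho2=\frac{\nu\pi}p$. As $\sum_j\omega_j=1$ and $g^*(y)=g(y)$,
$$|g(y)-M(y)|\le\sum_j\omega_j(y)\,|g(y)-g^*(y_j')|.$$

*(i) Nodes with $\sigma_j\le\frac\rho2$.* Every point of the short arc from $y$ to $y_j'$ is at distance at least $\rho-\sigma_j\ge\frac\rho2>h$ from $t$. So $g^*(y_j')=g(y_j')$, and on the arc, by $|\sin\frac s2|\ge\frac{|s|}\pi$,
$$|g'|=\frac1{2\sin^2(\cdot/2)}\le\frac{\pi^2}{2(\rho/2)^2}=\frac{p^2}{2\nu^2},$$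
whence $|g(y)-g(y_j')|\le\frac{p^2}{2\nu^2}\sigma_j$. To add $\omega_j\sigma_j$, use Lemma 2 around $y$ with $q=p$. The nodes labeled $0$ have $\sigma_j\le\frac\pi p$ and $\sum\omega_j\le1$, giving at most $\frac\pi p$. Label $m\ge1$ requires $m\le\nu$, and there $\omega_j\sigma_j\le\frac{\pi^2}{4p^2\sigma_j}\le\frac\pi{4pm}$. So
$$\sum\omega_j\sigma_j\le\frac\pi p+2\sum_{1\le m\le\nu}\frac\pi{4pm}\le\frac\pi p(1.5+0.5\log\nu),$$
and these nodes give at most $\frac{\pi p}{2\nu^2}(1.5+0.5\log\nu)$.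

*(ii) Nodes with $\sigma_j>\frac\rho2=\frac{\nu\pi}p$.* On each side of $y$ the $i$-th of them ($i\ge0$) has $\sigma_j\ge(\nu+i)\frac\pi p$, so
$$\sum\omega_j\le2\cdot\frac14\sum_{i\ge0}\frac1{(\nu+i)^2}\le\frac12\Big(\frac1{\nu^2}+\frac1\nu\Big)\le\frac1\nu.$$
We bound $|g(y)|$ and $|g^*(y_j')|$ separately.

- The terms $|g(y)|\le\frac2\rho=\frac p{\pi\nu}$ give at most $\frac p{\pi\nu^2}$.
- Nodes with $\mathrm{dist}(t,y_j')>\frac\rho2$ have $|g^*(y_j')|\le\frac4\rho=\frac{2p}{\pi\nu}$; these terms give at most $\frac{2p}{\pi\nu^2}$.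
- Nodes with $h<\mathrm{dist}(t,y_j')\le\frac\rho2$ have $\omega_j\le\frac{\pi^2}{p^2\rho^2}=\frac1{4\nu^2}$. By Lemma 2 around $t$ with $q=p$, label $0$ is excluded (its distance is at most $h$), and label $m$ requires $1\le m\le\nu$, with $|g^*|\le\frac{2p}{m\pi}$. So $\sum|g^*(y_j')|\le2\sum_{1\le m\le\nu}\frac{2p}{m\pi}\le\frac{4p}\pi(1+\log\nu)$, and these terms give at most $\frac p{\pi\nu^2}(1+\log\nu)$.
- Nodes with $\mathrm{dist}(t,y_j')\le h$ have $g^*(y_j')=0$.

The constants add to $\frac{3\pi}4+\frac4\pi\le3.64$ and those of $\log\nu$ to $\frac\pi4+\frac1\pi\le1.11$. Altogether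
$$|g(y)-M(y)|\le E(\nu):=\frac p{\nu^2}(3.64+1.11\log\nu).$$

**Step 5. Sum over $\rho>2h$.** $E$ is decreasing for $\nu\ge1$, since its derivative has the sign of $1.11-2(3.64+1.11\log\nu)<0$. On each side of $t$ the values of $\nu$ are greater than $1$ and spaced by $\frac\pi n\cdot\frac p{2\pi}=\frac p{2n}$. Comparing with the integral, and using $\int_1^\infty\nu^{-2}d\nu=\int_1^\infty\nu^{-2}\log\nu\,d\nu=1$, the contribution is at most
$$\frac1{2n}\cdot2\Big[E(1)+\frac{2n}p\int_1^\infty E\,d\nu\Big]=3.64\,\frac pn+2(3.64+1.11)\le10.2 .$$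

**Step 6. Add up.** The far part is at most $A(0.7+1.5+10.2)=12.4A$, so
$$|f_c(t)|\le A\Big[2+\frac2\pi|\sin nt|\Big(\log\frac np+1\Big)+12.4\Big]\le A\Big[\frac2\pi|\sin nt|\log\frac np+16\Big].\qquad\square$$

## 11. The basis, and the choice of $p$

*Proof of Theorem 3.* **Step 1. Assemble the map and its inverse.** For $(s,r,\eta)\in\mathbb R^{2p}\times\mathbb R\times\mathbb R^{2n-2p}=\mathbb R^{2n+1}$ put
$$T(s,r,\eta)=\sum_js_jv_j+r\,v_r+f_c,\qquad c\text{ the vector of Lemma 6 with coordinates }23\,\eta_k,$$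
$$\Psi(f)=\Big((s_j(f))_j,\ r(f),\ \tfrac1{23}\cdot\text{coordinates of }(U_{f_F}(\xi_k))_k\Big).$$
Both are linear. Let $f=T(s,r,\eta)$. Since $f_c\in F$ by (13), the functionals $s_j$ and $r$ vanish on it; so $s_j(f)=s_j$ and $r(f)=r$ by the duality in Section 7. Then $f_V=\sum s_jv_j+rv_r$, so $f_F=f_c$, and $U_{f_c}(\xi_k)=c_k$ has coordinates $23\eta_k$. Thus $\Psi T=\mathrm{Id}$, and as the dimensions agree, $\Psi=T^{-1}$.

**Step 2. Norms.** By (10) the first $2p+1$ entries of $\Psi(f)$ are at most $\|f\|_\infty$. By Lemma 5 the coordinates of $(U_{f_F}(\xi_k))_k$, being samples or differences of two samples, are at most $22.6\|f\|_\infty\le23\|f\|_\infty$. So $\|T^{-1}\|\le1$. For data of max-norm at most $1$, Lemma 6 gives $|c_k|\le240=b$, and (11) and Lemma 7 with $A=b$ give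
$$|T(s,r,\eta)(t)|\le\tfrac2\pi\big[|\cos nt|\log p+b\,|\sin nt|\log\tfrac np\big]+20+16b.$$
Since $20+16\cdot240=3860$, Cauchy–Schwarz with $\cos^2nt+\sin^2nt=1$ yields $\kappa_n\le\|T\|\,\|T^{-1}\|\le\frac2\pi\sqrt{\log^2p+b^2\log^2(n/p)}+3860$, which is (2).

**Step 3. Choose $p$.** Let $\alpha=\frac{b^2}{1+b^2}$ and $p=\lfloor n^\alpha\rfloor$, with $n$ so large that $n^{1-\alpha}\ge6$, i.e. $\log n\ge(1+b^2)\log6$. Then $p\ge2$ and $n/p\ge n^{1-\alpha}\ge6$, so (2) applies. Also $\log p\le\alpha\log n$, and $p\ge\frac12n^\alpha$ gives $\log\frac np\le(1-\alpha)\log n+\log2$. By the triangle inequality in $\mathbb R^2$ and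
$$\alpha^2+b^2(1-\alpha)^2=\frac{b^4+b^2}{(1+b^2)^2}=\frac{b^2}{1+b^2},$$
we obtain
$$\kappa_n\le\tfrac2\pi\tfrac b{\sqrt{1+b^2}}\log n+\tfrac2\pi b\log2+3860\le\tfrac2\pi\tfrac b{\sqrt{1+b^2}}\log n+4000.\tag{15}$$
Dividing by $\log n$ gives the bound on the limsup.

**Step 4. Compare with $K_n$.** By Proposition 2, $K_n>\frac2\pi\log n$. With $x=b^{-2}\ge1.736\cdot10^{-5}$, $1-\frac b{\sqrt{1+b^2}}=1-(1+x)^{-1/2}\ge\frac x2-\frac38x^2\ge8.6\cdot10^{-6}$, and $\frac2\pi\cdot8.6\cdot10^{-6}>5.4\cdot10^{-6}$. If $\log n\ge10^9$, then $\log n\ge(1+b^2)\log6$ (the right side is below $1.04\cdot10^5$), so (15) holds and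
$$K_n-\kappa_n>5.4\cdot10^{-6}\log n-4000\ge5400-4000>0.\qquad\square$$

*Proof of Theorem 4.* The lower bound is Proposition 1, the upper bound is (15), and the limit of $K_n/\log n$ is Proposition 2. $\square$
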